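# Poset dimension and the graph of incomparable pairs

## 1. The guess that dimension is at most a function of the chromatic number

The dimension of a finite poset is a chromatic number, but of a hypergraph. Suppose we throw away every edge of this hypergraph except those of size two, and color the ordinary graph that is left. How much have we lost? The first guess is: something, but not everything. There should be a function $F$ such that if the graph can be colored with $t$ colors, then the dimension is at most $F(t)$. Let us make this precise and test it.

All posets are finite and nonempty. We write $\mathbf P=(X,P)$, where $X$ is the ground set and $P$ the order relation.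

**Definition (dimension).** A linear extension of $P$ is a linear order on $X$ containing $P$. The dimension $\dim\mathbf P$ is the least number of linear extensions of $P$ whose intersection is $P$. Such a family is called a realizer; we allow repetitions in it.

**Definition (incomparable pairs).** $\mathrm{Inc}(\mathbf P)$ is the set of ordered pairs $(x,y)$ with $x,y$ incomparable in $P$. A linear extension $L$ reverses $(x,y)$ if $y<x$ in $L$.

If $\mathbf P$ is not a total order, a family of linear extensions is a realizer exactly when each pair in $\mathrm{Inc}(\mathbf P)$ is reversed by a member of the family. (Both $(x,y)$ and $(y,x)$ are in $\mathrm{Inc}(\mathbf P)$, so this says that incomparable elements appear in both orders.)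

**Definition (hypergraph and graph of incomparable pairs).** The hypergraph $\mathbf H_{\mathbf P}$ has vertex set $\mathrm{Inc}(\mathbf P)$. A set $S$ is an edge if no single linear extension reverses all pairs in $S$, and $S$ is minimal with this property. The graph $\mathbf G_{\mathbf P}$ has the same vertex set, and its edges are the edges of $\mathbf H_{\mathbf P}$ of size $2$.

If $\mathbf P$ is not a total order, then $\dim\mathbf P=\chi(\mathbf H_{\mathbf P})$. Indeed, the pairs reversed by one linear extension contain no edge. Conversely, a set of pairs that contains no edge is reversed by one linear extension, because a set that cannot be reversed contains a minimal such set. So colorings with $r$ colors correspond to families of $r$ linear extensions that together reverse everything.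

We shall work with $\mathbf G_{\mathbf P}$ through the following description: distinct pairs $(a,b),(c,d)\in\mathrm{Inc}(\mathbf P)$ are adjacent if and only if
$$a\le d\quad\text{and}\quad c\le b\quad\text{in }P. \tag{1}$$
To see this, draw an arc $u\to w$ for each $u<w$ in $P$, and add the arcs $b\to a$ and $d\to c$. A linear extension reversing both pairs exists if and only if this digraph has no directed cycle. A directed cycle must use an added arc. A simple cycle using only $b\to a$ would give $a\le b$ in $P$, and one using only $d\to c$ would give $c\le d$; both are impossible. A simple cycle using both gives $a\le d$ and $c\le b$. Conversely, (1) would force $b<a\le d<c\le b$ in $L$. The same argument shows that a single pair can always be reversed, so edges of $\mathbf H_{\mathbf P}$ have size at least $2$, and every set of two pairs that cannot be reversed together is an edge.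

One inequality is immediate: if $\mathbf P$ is not a total order,
$$\chi(\mathbf G_{\mathbf P})\le\dim\mathbf P, \tag{2}$$
since every edge of $\mathbf G_{\mathbf P}$ is an edge of $\mathbf H_{\mathbf P}$. The guess is about a converse: is there one function $F:\mathbb R\to\mathbb R$ such that for every positive integer $t$ and every finite poset $\mathbf P$, $\chi(\mathbf G_{\mathbf P})\le t$ implies $\dim\mathbf P\le F(t)$? This question comes from "Dimension, Graph And Hypergraph Coloring". Now the tests.

*One color.* If $x,y$ are incomparable, then $(x,y)$ and $(y,x)$ are adjacent, because (1) reads $x\le x$ and $y\le y$. So $\chi(\mathbf G_{\mathbf P})\le1$ only for total orders, and $F(1)=1$ works.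

*Two colors.* It is a known result that, for $\mathbf P$ not a total order, $\dim\mathbf P=2$ if and only if $\chi(\mathbf G_{\mathbf P})=2$. So $F(2)=2$ works.

*Standard examples.* For $t\ge2$ let $\mathbf S_t$ have minimal elements $a_1,\dots,a_t$, maximal elements $b_1,\dots,b_t$, and $a_i<b_j$ if and only if $i\ne j$. For $i\neq j$, the pairs $(a_i,b_i)$ and $(a_j,b_j)$ are adjacent, since $a_i\le b_j$ and $a_j\le b_i$. This is a clique of size $t$, so $\chi(\mathbf G_{\mathbf S_t})\ge t$. On the other side, let $L_i$ list first all $a_j$ with $j\ne i$, then $b_i$, then $a_i$, then all $b_j$ with $j\neq i$. This is a linear extension. It puts $a_i$ above $b_i$ and above all other $a_j$, and $b_i$ below all other $b_j$. For $j\ne i$, $a_i<b_i$ in $L_j$. So $L_1,\dots,L_t$ is a realizer, and with (2)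
$$t\le\chi(\mathbf G_{\mathbf S_t})\le\dim\mathbf S_t\le t. \tag{3}$$
(That $\dim \mathbf S_t=t$ is due to Dushnik–Miller, 1941.) Graph and hypergraph agree.

*A path.* Take elements $c,l_1,l_2,e_1,e_2$ with relations $c<e_1$, $c<e_2$, $l_1<e_1$, $l_2<e_2$ only. The orders
$$l_1<c<e_1<l_2<e_2,\qquad l_2<c<e_2<l_1<e_1$$
form a realizer: the common relations are exactly the four listed. So the dimension is $2$, and $\chi(\mathbf G)=2$.

One more piece of known data: for each $t\ge2$ there is a poset with $\chi(\mathbf G_{\mathbf P})=t$ and dimension at least $(3/2)^{t-1}$. So $F$ would have to grow exponentially, but that is no argument against its existence.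

## 2. Independent sets that no linear extension reverses, and the two theorems

To prove the guess, we would take a proper coloring of $\mathbf G_{\mathbf P}$ and reverse each color class by one linear extension, or at least by a bounded number of them. Here is the point at which the simplest form of this stops. Take three disjoint chains $x_1<y_2$, $x_2<y_3$, $x_3<y_1$ with no other relations, and the pairs $(x_1,y_1),(x_2,y_2),(x_3,y_3)$. For $i\ne j$ only one of $x_i\le y_j$, $x_j\le y_i$ holds, so by (1) the three pairs are independent in $\mathbf G_{\mathbf P}$. But reversing all three would give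
$$y_1<x_1<y_2<x_2<y_3<x_3<y_1 .$$
So a color class of $\mathbf G_{\mathbf P}$ need not be reversible. In this poset no harm is done to the numbers: the orders $x_1y_2x_2y_3x_3y_1$ and $x_3y_1x_2y_3x_1y_2$ (listed increasingly) form a realizer, so $\dim=\chi(\mathbf G)=2$. But the example shows what $\mathbf G_{\mathbf P}$ sees: it detects two-term cycles, and it is blind to longer ones. A graph coloring respects antisymmetry and ignores transitivity.

This blindness is enough to refute the guess, already at four colors.

**Theorem 1.** For every $k\ge1$ there is a height-2 poset $\mathbf P$ (the incidence poset of a triangle-free graph) with $\chi(\mathbf G_{\mathbf P})\le4$ and $\dim\mathbf P>k$. Hence there is no function $F$ such that $\chi(\mathbf G_{\mathbf P})\le t$ implies $\dim\mathbf P\le F(t)$.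

**Theorem 2.** For all integers $d\ge t\ge4$ there is a poset with $\chi(\mathbf G_{\mathbf P})=t$ and $\dim\mathbf P=d$.

By (2), Theorem 2 says that for each $t\ge4$ every value of the dimension not excluded by the trivial inequality occurs. For $t=2$ the dimension is $2$. No claim is made here about boundedness when $\chi(\mathbf G_{\mathbf P})=3$.

## 3. Incidence posets: linear orders against tournaments

We look for examples in a class where both $\dim$ and $\chi(\mathbf G)$ become statements about orderings of a vertex set.

**Definition (incidence poset).** For a graph $H$ with vertex set $V$ and edge set $E$, the incidence poset $\mathbf P(H)$ has elements $V\cup E$, and its only strict relations are $v<e$ for $v\in e$.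

For example, the path with three vertices gives the five-element poset of Section 1, and the triangle gives $\mathbf S_3$, since each edge misses exactly one vertex.

**Definition (boxed).** Given linear orders $L_1,\dots,L_k$ on a set and distinct elements $x,v,z$, we say that $v$ is boxed by $x,z$ if for every $i$ either $x<v<z$ or $z<v<x$ in $L_i$.

So $v$ is between $x$ and $z$ in all the orders, though the direction may change. With $x<v<z$ in $L_1$ and $z<v<x$ in $L_2$, $v$ is boxed by $x,z$; if $L_2$ is changed to $x<z<v$, it is not.

The first lemma says what a small dimension gives us.

**Lemma 1.** If $\dim\mathbf P(H)\le k$, then there are linear orders $L_1,\dots,L_k$ on $V$ such that for every edge $xz$ no vertex is boxed by $x,z$.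

*Proof.* Take a realizer $L_1,\dots,L_k$ of $\mathbf P(H)$, with repetitions if needed. Let $e=xz\in E$ and $v\in V\setminus e$. Then $v$ and $e$ are incomparable, so $e<v$ in some $L_i$. In this $L_i$ we have $x,z<e<v$, so $v$ is not between $x$ and $z$. Restrict the orders to $V$. $\square$

The second lemma says what suffices for few colors. A tournament on $V$ is a relation $\succ$ such that for distinct $u,w$ exactly one of $u\succ w$, $w\succ u$ holds, and never $u\succ u$. It need not be transitive: $r\succ s\succ p\succ r$ is a tournament on three vertices.

**Lemma 2.** Let $H$ be a graph and let $\succ_1,\succ_2,\succ_3,\succ_4$ be tournaments on $V$ such that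

(a) for every edge $e=xz$ and every $v\in V\setminus e$ there is $\gamma$ with $v\succ_\gamma x$ and $v\succ_\gamma z$;

(b) for all distinct $v,w\in V$ there is $\gamma$ with $v\succ_\gamma w$.

Then $\chi(\mathbf G_{\mathbf P(H)})\le4$.

*Proof.* The incomparable pairs have the forms $(v,w)$ with $v\neq w$, $(v,e)$ with $v\notin e$, $(e,v)$ with $v\notin e$, and $(e,e')$ with $e\ne e'$.

**Step 1: pairs with first coordinate in $V$.** The purpose is to color these by the tournaments, so that antisymmetry does the work. Let $\varphi(v,e)$ be a $\gamma$ from (a), and $\varphi(v,w)$ a $\gamma$ from (b). Suppose $(v,\beta)$ and $(u,\delta)$ are adjacent, with $u,v\in V$. By (1), $v\le\delta$ and $u\le\beta$. If $u=v$, then $u\le\delta$, contradicting that $u,\delta$ are incomparable; so $u\ne v$. From $u\le\beta$ we get $\beta=u$ or $u\in\beta\in E$. In either case the color $\gamma=\varphi(v,\beta)$ satisfies $v\succ_\gamma u$. In the same way $\gamma'=\varphi(u,\delta)$ satisfies $u\succ_{\gamma'}v$. Since $v\succ_\gamma u$ and $u\succ_\gamma v$ cannot both hold, $\gamma\ne\gamma'$.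

**Step 2: neighbors of pairs with first coordinate in $E$.** The purpose is to see that these pairs have few neighbors. Let $(e,\beta)$ be adjacent to $(\alpha,\delta)$, so $e\le\delta$ and $\alpha\le\beta$. As $e$ is maximal, $\delta=e$. If $\beta=w\in V$, then $\alpha=w$, because $w$ is minimal. So the only neighbor of $(e,w)$ is $(w,e)$. If $\beta=e'\in E$, then $\alpha=e'$, or $\alpha$ is a vertex of $e'$, and then $\alpha\notin e$ because $\alpha$ and $\delta=e$ are incomparable. So the neighbors of $(e,e')$ are $(e',e)$ and the pairs $(u,e)$ with $u\in e'\setminus e$, of which there are at most two.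

**Step 3: extending the coloring.** Give each $(e,w)$ a color different from $\varphi(w,e)$. For each unordered $\{e,e'\}$, the pair $(e,e')$ has at least $4-2=2$ colors not used on its neighbors $(u,e)$, and likewise $(e',e)$ has at least two colors not used on its neighbors $(u,e')$. Choose one from each list so that the two are distinct. All adjacencies are covered, so this is a proper $4$-coloring. $\square$

Compare the two lemmas. In a realizer the orders are linear; for the coloring we only need tournaments. We want a graph for which four tournaments can do what no $k$ linear orders can do.

## 4. Complete graphs push up both numbers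

The first graph to try is $K_n$, and the tool is the following pigeonhole lemma, which we shall use again.

**Lemma 3.** Let $Q$ be a set with $q$ elements, and assign to each pair $i<j$ in $\{1,\dots,m\}$ an element $\varepsilon_{ij}\in Q$ such that $\varepsilon_{ij}\ne\varepsilon_{jl}$ for all $i<j<l$. Then $m\le2^q$.

*Proof.* Put $\Phi(i)=\{\varepsilon_{il}:l>i\}\subseteq Q$. For $i<j$ we have $\varepsilon_{ij}\in\Phi(i)$, and $\varepsilon_{ij}\notin\Phi(j)$, since an element of $\Phi(j)$ is some $\varepsilon_{jl}$ with $l>j$. So $\Phi(1),\dots,\Phi(m)$ are distinct subsets of $Q$. $\square$

We apply it to linear orders $L_1,\dots,L_k$ on a set and distinct elements $s_1,\dots,s_m$ of it. Let $\varepsilon_{ij}\in\{+,-\}^k$ have $a$-th coordinate $+$ if and only if $s_i<s_j$ in $L_a$. For $i<j<l$, the element $s_j$ is between $s_i$ and $s_l$ in $L_a$ exactly when $\varepsilon_{ij}$ and $\varepsilon_{jl}$ agree in coordinate $a$. So $s_j$ is boxed by $s_i,s_l$ if and only if $\varepsilon_{ij}=\varepsilon_{jl}$, and Lemma 3 with $q=2^k$ gives: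
$$\text{if for no } i<j<l \text{ is } s_j \text{ boxed by } s_i,s_l,\text{ then } m\le2^{2^k}. \tag{4}$$

In $K_n$ every pair is an edge. If $\dim\mathbf P(K_n)\le k$, then by Lemma 1 no vertex is boxed by any two others, and $n\le2^{2^k}$ by (4). So the dimension of $\mathbf P(K_n)$ tends to infinity with $n$.

Unfortunately $\chi(\mathbf G_{\mathbf P(K_n)})$ tends to infinity for the same reason. Let $\varphi$ be a proper coloring with $t$ colors, let $n\ge3$, and order the vertices linearly. Write $w\succ_\gamma u$ if there is an edge $\beta$ with $u\in\beta$, $w\notin\beta$ and $\varphi(w,\beta)=\gamma$. We never have both $w\succ_\gamma u$ (by $\beta$) and $u\succ_\gamma w$ (by $\delta$): then $w\in\delta$ and $u\in\beta$, so $(w,\beta)$ and $(u,\delta)$ would be adjacent with the same color. For $x<y$ put $U(x,y)=\{\gamma:y\succ_\gamma x\}$. For $x<y<z$ let $\gamma=\varphi(y,xz)$, which makes sense because $xz$ is an edge. Then $y\succ_\gamma x$, so $\gamma\in U(x,y)$; and $y\succ_\gamma z$, so $z\not\succ_\gamma y$ and $\gamma\notin U(y,z)$. Hence $U(x,y)\ne U(y,z)$ for all $x<y<z$, and Lemma 3 with $q=2^t$ gives $n\le2^{2^t}$.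

What went wrong can be read off. Few tournaments yield few labels on pairs, and the labels of $xy$ and $yz$ must differ whenever $x<y<z$ and $xz$ is an edge. In $K_n$ this is all triples, and Lemma 3 applies. So we want a sparse graph $H$, with a vertex order, satisfying two requirements.

* The pairs of vertices can be labeled with a bounded number of labels such that $xy$ and $yz$ get different labels whenever $xz$ is an edge and $y$ lies between. Three will do.
* For linear orders $L_1,\dots,L_k$ as in Lemma 1, where nothing is boxed by the ends of an edge, there must still be a long sequence $s_1,s_2,\dots$ with no triple boxed as in (4), although the $s_i$ need not be joined by edges.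

The second requirement is where linearity has to enter. If $N$ elements are already linearly ordered, there are only about $N^{b}$ ways of inserting $b$ further elements, a polynomial in $N$. A graph that offers exponentially many (in $N$) ways of attaching a set of $b$ vertices will overwhelm this number.

## 5. The graphs $H_m$

Fix $k\ge1$. We define graphs $H_1,H_2,\dots$ (depending on $k$), each with a linear order $<$ on its vertices.

* $H_1$ is a single vertex.
* Given $H_m$ with $b=|V(H_m)|$, choose $N\ge1$ so large that
$$(N+b)^{kb}\,(b-1)^N<b^N. \tag{5}$$
Let $I$ be a set of $N$ vertices. For each function $f:I\to V(H_m)$ take a copy $K_f$ of $H_m$, all disjoint from each other and from $I$. The edges of $H_{m+1}$ are the edges inside the copies, and, for every $f$ and every $s\in I$, an edge from $s$ to the vertex of $K_f$ that corresponds to $f(s)$. We write $f(s)$ for this vertex of $K_f$ too.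
* In the order on $V(H_{m+1})$, the set $I$ comes first, in any order. Then come the copies $K_f$ as consecutive intervals, the $f$'s in any order, each copy ordered internally as $H_m$.

A choice of $N$ in (5) is possible because $(N+b)^{kb}\left(\frac{b-1}{b}\right)^N\to0$ as $N\to\infty$.

*Small cases.* For $m=1$ we have $b=1$, and (5) reads $0<1$, so $N=1$ is allowed. Then there is one function $f$, and $H_2$ is a single edge. For $k=1$ and $m=2$, $b=2$, (5) reads $(N+2)^2<2^N$. This fails for $N=6$ ($64<64$ is false) and holds for $N=7$ ($81<128$). With $N=7$ there are $2^7=128$ copies of an edge, so $H_3$ has $7+256=263$ vertices and $128+7\cdot128=1024$ edges. Each way of choosing one end for each $s\in I$ is realized by one copy.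

There are no edges inside $I$ and none between different copies, and each $s\in I$ has exactly one neighbor in each copy. Hence $H_m$ is triangle-free, by induction: a triangle of $H_{m+1}$ without a vertex in $I$ lies in one copy of $H_m$; a triangle with a vertex $s\in I$ has its other two vertices among the neighbors of $s$, which lie in different copies and are not adjacent.

Put $\mathbf P_m=\mathbf P(H_m)$.

## 6. Linear orders on $H_m$: long sequences with no boxed triple

The purpose of the next lemma is the second requirement of Section 4.

**Lemma 4.** Let $L_1,\dots,L_k$ be linear orders on $V(H_m)$ such that for every edge $xz$ no vertex is boxed by $x,z$. Then there are distinct vertices $s_1,\dots,s_m$ such that for no $i<j<l$ is $s_j$ boxed by $s_i,s_l$.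

*Proof.* We use induction on $m$. For $m=1$ there is nothing to prove. Assume the lemma for $m$, and let $L_1,\dots,L_k$ be such orders on $V(H_{m+1})$. Write $b=|V(H_m)|$, $N=|I|$.

**Step 1: patterns.** The purpose is to record how a copy sits relative to $I$, and to see that there are few ways. For each $f$, restrict the orders to $I\cup K_f$ and identify $K_f$ with $V(H_m)$. The result is a pattern $\pi(f)$: a $k$-tuple of linear orders on $I\cup V(H_m)$ that extend the fixed orders $L_1|_I,\dots,L_k|_I$. In one order, the $b$ elements can be inserted one at a time in $N+1$, then $N+2$, ..., then $N+b$ places. So the number of possible patterns is at most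
$$\big((N+1)(N+2)\cdots(N+b)\big)^k\le(N+b)^{kb}.$$

**Step 2: visibility.** The purpose is to express the hypothesis on the edges $s f(s)$ in terms of the pattern. For a pattern $\pi$ and $s\in I$ let
$$\mathrm{Vis}_\pi(s)=\{\kappa\in V(H_m):\text{ no }\kappa'\in V(H_m)\setminus\{\kappa\}\text{ is boxed by }s,\kappa\text{ in }\pi\}.$$
Since $s f(s)$ is an edge of $H_{m+1}$, no vertex is boxed by $s,f(s)$. Therefore
$$f(s)\in\mathrm{Vis}_{\pi(f)}(s)\quad\text{for all } f \text{ and all } s\in I. \tag{6}$$

**Step 3: some $s$ sees all of some copy.** We claim that $\mathrm{Vis}_{\pi(f)}(s)=V(H_m)$ for some $f$ and some $s\in I$. Suppose not. Then for each pattern $\pi$ that occurs and each $s$, $|\mathrm{Vis}_\pi(s)|\le b-1$. By (6), every $f$ with $\pi(f)=\pi$ satisfies $f(s)\in\mathrm{Vis}_\pi(s)$ for all $s$, so there are at most $\prod_{s\in I}|\mathrm{Vis}_\pi(s)|\le(b-1)^N$ such $f$. Summing over the patterns, the total number of functions satisfies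
$$b^N\le(N+b)^{kb}(b-1)^N,$$
contradicting (5).

**Step 4: extending the sequence.** Take $f$ and $s$ from Step 3: for no two distinct $\kappa,\kappa'\in K_f$ is $\kappa'$ boxed by $s,\kappa$. The orders restricted to $K_f\cong H_m$ satisfy the hypothesis of the lemma, because the edges of $K_f$ are edges of $H_{m+1}$ and being boxed depends only on the three elements concerned. By induction there are distinct $s_2,\dots,s_{m+1}\in K_f$ with no $s_j$ boxed by $s_i,s_l$ for $2\le i<j<l$. Put $s_1=s$. For $1<j<l$, $s_j$ is not boxed by $s_1,s_l$, by the choice of $f$ and $s$. $\square$

Step 1 is the place where linearity is used. For tournaments in place of linear orders, the relation between $I$ and the $b$ new elements could be arbitrary, which allows at least $2^{kNb}$ patterns. Since $2^{b}>b$, this exceeds $b^N$, and the count in Step 3 gives no contradiction for any $N$.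

**Lemma 5.** If $m>2^{2^k}$, then $\dim\mathbf P_m>k$.

*Proof.* If $\dim\mathbf P_m\le k$, then Lemma 1 gives linear orders $L_1,\dots,L_k$ on $V(H_m)$ that satisfy the hypothesis of Lemma 4. The sequence $s_1,\dots,s_m$ from Lemma 4 satisfies the hypothesis of (4), so $m\le2^{2^k}$. $\square$

## 7. Three labels on the pairs of vertices of $H_m$

Now the first requirement. In $K_n$, three labels would force $n\le2^3$ by Lemma 3. The recursive shape of $H_m$ makes three labels enough for every $m$.

**Lemma 6.** There is a map $c$ from the $2$-subsets of $V(H_m)$ to $\{1,2,3\}$ such that for every edge $xz$ with $x<z$ and every vertex $y$ with $x<y<z$ we have $c(xy)\ne c(yz)$.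

*Proof.* We use induction on $m$; for $m=1$ there is nothing to do. Given $c$ on $H_m$, define $c$ on $H_{m+1}$ as follows.

* $c(yy')=1$ for distinct $y,y'\in I$.
* $c(yy')=1$ for $y,y'$ in different copies.
* Inside each $K_f$, $c$ is inherited from $H_m$.
* For $s\in I$ and $y\in K_f$, $c(sy)\in\{2,3\}$. If $y<f(s)$, choose $c(sy)$ different from $c(y\,f(s))$, which is already defined inside $K_f$. Otherwise put $c(sy)=2$.

The last rule makes sense: $y$ lies in only one copy $K_f$, and $s$ has only one neighbor $f(s)$ in it, so only one value has to be avoided.

**Edges inside a copy.** Let $xz$ be an edge inside $K_f$. As $K_f$ is an interval of the order, every $y$ with $x<y<z$ is in $K_f$, and the induction hypothesis applies.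

**Edges from $I$ to a copy.** Let $x=s\in I$ and $z=f(s)\in K_f$, and let $s<y<z$.

* If $y\in I$, then $c(sy)=1$ and $c(yz)\in\{2,3\}$.
* If $y\in K_{f'}$ with $f'\ne f$, then $c(sy)\in\{2,3\}$ and $c(yz)=1$.
* If $y\in K_f$, then $y<f(s)$, and $c(sy)\ne c(y\,f(s))$ by the choice of $c(sy)$.

There are no other edges. $\square$

## 8. Four tournaments on $H_m$ and the proof of Theorem 1

The labels become tournaments as follows. The label of a pair says in which one of three tournaments the larger vertex wins; in the other two, the smaller vertex wins. This deals with a vertex $v$ between the ends of an edge by Lemma 6, and with a vertex below both ends by counting to three. A fourth tournament deals with a vertex above both ends.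

**Lemma 7.** For every $m$ there are tournaments $\succ_1,\succ_2,\succ_3,\succ_4$ on $V(H_m)$ satisfying (a) and (b) of Lemma 2. Hence $\chi(\mathbf G_{\mathbf P_m})\le4$.

*Proof.* Let $c$ be as in Lemma 6. For $u<w$ in the order on $V(H_m)$ and $\gamma\in\{1,2,3\}$, let
$$w\succ_\gamma u\ \text{ if } c(uw)=\gamma,\qquad u\succ_\gamma w\ \text{ if } c(uw)\ne\gamma,$$
and let $w\succ_4u$. These are tournaments.

**Condition (a).** Let $e=xz$ be an edge with $x<z$, and let $v\notin e$.

* If $x<v<z$, take $\gamma=c(xv)$. Then $v\succ_\gamma x$. By Lemma 6, $c(vz)\ne\gamma$, so $v\succ_\gamma z$.
* If $v<x$, take $\gamma\in\{1,2,3\}\setminus\{c(vx),c(vz)\}$. Then $v\succ_\gamma x$ and $v\succ_\gamma z$, as $v$ is the smaller vertex in both pairs.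
* If $v>z$, take $\gamma=4$.

**Condition (b).** Let $v\ne w$. If $v>w$, take $\gamma=4$. If $v<w$, take $\gamma\in\{1,2,3\}\setminus\{c(vw)\}$.

Now Lemma 2 gives $\chi(\mathbf G_{\mathbf P_m})\le4$. $\square$

**Proof of Theorem 1.** Given $k$, build the graphs $H_m$ for this $k$ and take $m>2^{2^k}$. The graph $H_m$ is triangle-free by Section 5 and has an edge since $m\ge2$, so its incidence poset $\mathbf P_m$ has height $2$. Lemma 7 gives $\chi(\mathbf G_{\mathbf P_m})\le4$, and Lemma 5 gives $\dim\mathbf P_m>k$. If a function $F$ as in the guess existed, all these posets, for all $k$, would have dimension at most $F(4)$. This is a contradiction. $\blacksquare$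

## 9. Every dimension $d\ge t$ occurs with $\chi(\mathbf G)=t\ge4$

For Theorem 2 we cut a poset from Theorem 1 down to dimension exactly $d$ and add a standard example to bring the chromatic number to exactly $t$. The cutting down uses a classical fact (Hiraguchi, *On the dimension of partially ordered sets*, 1951), whose short proof we include.

**Fact.** If $\mathbf P=(X,P)$ has at least two points and $x\in X$, then $\dim(\mathbf P-x)\le\dim\mathbf P\le\dim(\mathbf P-x)+1$.

*Proof.* Restricting a realizer of $\mathbf P$ to $X\setminus\{x\}$ gives a realizer of $\mathbf P-x$; this is the first inequality. For the second, let $L_1,\dots,L_r$ be a realizer of $\mathbf P-x$ with $r=\dim(\mathbf P-x)\geq 1$. Split $X\setminus\{x\}$ into the set $D$ of elements below $x$, the set $U$ of elements above $x$, and the set $J$ of elements incomparable to $x$.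

For $i<r$, every element of $D$ is below every element of $U$ in $P$, so in $L_i$ all of $D$ comes before all of $U$. Insert $x$ into $L_i$ immediately after the last element of $D$ (at the bottom if $D=\emptyset$). This gives a linear extension $L_i'$ of $P$. Replace $L_r$ by the two orders
$$M_1:\ D,\ x,\ J\cup U\qquad\text{and}\qquad M_2:\ D\cup J,\ x,\ U,$$
where the blocks come in this sequence and each block is ordered as in $L_r$. Since $D$ and $D\cup J$ are down-closed in $\mathbf P-x$, both are linear extensions of $P$.

We check that $L_1',\dots,L_{r-1}',M_1,M_2$ is a realizer. For $y\in J$, $x<y$ in $M_1$ and $y<x$ in $M_2$. Let $y,z\ne x$ be incomparable. Some $L_i$ has $z<y$. If $i<r$, then $L_i'$ does too. If $i=r$, then $M_1$ has $z<y$ unless $y\in D$ and $z\in J\cup U$, and $M_2$ has $z<y$ unless $y\in D\cup J$ and $z\in U$. If both failed, then $y\in D$ and $z\in U$, so $y<x<z$, contradicting incomparability. So every incomparable pair of elements appears in both orders, and $\dim\mathbf P\le r+1$. $\square$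

**Proof of Theorem 2.** Let $d\ge t\ge4$.

**Step 1: a poset $\mathbf R$ with $\dim\mathbf R=d$ and $\chi(\mathbf G_{\mathbf R})\le4$.** By Theorem 1 with $k=d-1$ there is $\mathbf Q$ with $\chi(\mathbf G_{\mathbf Q})\le4$ and $\dim\mathbf Q\ge d$. Delete points of $\mathbf Q$ one at a time until one point remains, which has dimension $1$. By the Fact, the dimension never increases and drops by at most $1$ at each deletion, so some subposet $\mathbf R$ on the way has dimension exactly $d$. By (1), adjacency of two incomparable pairs depends only on the order among their elements, so $\mathbf G_{\mathbf R}$ is an induced subgraph of $\mathbf G_{\mathbf Q}$. Hence $\chi(\mathbf G_{\mathbf R})\le4\le t$.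

**Step 2: raising the chromatic number to $t$.** Let $\mathbf P$ be the ordinal sum of $\mathbf S_t$ and $\mathbf R$, with all of $\mathbf S_t$ below all of $\mathbf R$. (For instance, the ordinal sum of two 2-element antichains has two minimal elements, both below two maximal elements.) Every incomparable pair of $\mathbf P$ lies inside $\mathbf S_t$ or inside $\mathbf R$. A pair $(a,b)$ from $\mathbf S_t$ and a pair $(c,d')$ from $\mathbf R$ are never adjacent: (1) would require $c\le b$, but $c$ is above $b$. So $\mathbf G_{\mathbf P}$ is the disjoint union of $\mathbf G_{\mathbf S_t}$ and $\mathbf G_{\mathbf R}$. By (3) the first has chromatic number $t$, and the second has chromatic number at most $t$. Thus $\chi(\mathbf G_{\mathbf P})=t$.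

**Step 3: the dimension of the sum.** By (3), $\dim\mathbf S_t=t\le d$. Take realizers of $\mathbf S_t$ and of $\mathbf R$ with $d$ members each, using repetitions for $\mathbf S_t$, and let the $i$-th order on $\mathbf P$ be the $i$-th order of $\mathbf S_t$ followed by the $i$-th order of $\mathbf R$. These are linear extensions of $\mathbf P$. Two elements incomparable in $\mathbf P$ lie in the same part, so they appear in both orders. Hence $\dim\mathbf P\le d$. Since $\mathbf R$ is a subposet, $\dim\mathbf P\ge\dim\mathbf R=d$. So $\dim\mathbf P=d$. $\blacksquare$
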